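\title{Absolute retracts for hereditarily unicoherent continua are tree-like}

\begin{abstract}
We prove that every absolute retract for the class of hereditarily unicoherent continua is tree-like. The proof uses the retraction property only through an approximation property for maps of hereditarily unicoherent curves. Its main tool is a construction, over an arbitrary finite graph, of hereditarily unicoherent curves that colorings with a given number of colors cannot distinguish from the graph. We also show that, among hereditarily unicoherent continua, the approximation property characterizes the approximative absolute retracts, implies the fixed point property, and is strictly weaker than being an absolute retract for the class.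
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. A continuum $X$ is \emph{hereditarily unicoherent}, briefly HU, if the intersection of any two subcontinua of $X$ is connected or empty; $\mathcal{HU}$ denotes the class of these continua. A circle is the union of two arcs that meet in two points, so an HU continuum contains no simple closed curve. The condition says more: it also forbids rings made of subcontinua that are not arcs (Lemma~\ref{lem:chordal}).

A second way to say that a continuum has no cycles is by approximation. A \emph{tree} is a connected finite graph without simple closed curves; a single point is allowed. An \emph{$\varepsilon$-map} is a continuous surjection all of whose fibers have diameter less than $\varepsilon$, and $X$ is \emph{tree-like} if for every $\varepsilon>0$ it admits an $\varepsilon$-map onto a tree. Thus a tree-like continuum looks like a tree at every finite resolution. Tree-like continua are HU (Lemma~\ref{lem:treelikeHU}), but the converse fails (Remark~\ref{rem:nottreelike}): hereditary unicoherence controls how subcontinua meet, and a continuum can map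 essentially onto a circle although no two of its subcontinua close up around it.

A continuum $X\in\mathcal{HU}$ is an \emph{absolute retract for $\mathcal{HU}$}, written $X\in\mathrm{AR}(\mathcal{HU})$, if for every embedding of $X$ in a continuum $Y\in\mathcal{HU}$ the image of $X$ is a retract of $Y$. Trees are the simplest examples: a tree is HU and is a retract of every metric space that contains it. For a retract of \emph{all} larger compacta one shows the absence of holes by filling a would-be hole with a disk and retracting. Here this is impossible, since a disk, and even a circle, cannot be placed in a member of $\mathcal{HU}$; moreover, the definition puts no bound on the dimension of $X$. So it is not evident that the retraction property can upgrade the weaker notion of acyclicity to the stronger one. The problem, which comes from \cite{kernels}, is whether it does: \emph{is every member of $\mathrm{AR}(\mathcal{HU})$ tree-like?}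

\begin{theorem}\label{thm:main}
Every $X\in\mathrm{AR}(\mathcal{HU})$ is tree-like.
\end{theorem}

Both properties in the theorem are topological, so we may assume that $X$ lies in the Hilbert space $\ell^2$ with norm $|\cdot|$. Let $N_\delta(X)=\{y\in\ell^2: d(y,X)<\delta\}$. The proof uses retractions only to obtain the following property of an HU continuum $X\subset\ell^2$.
\begin{itemize}
\item[(A)] For every $\varepsilon>0$ there is $\delta>0$ such that for every HU continuum $Z$ with $\dim Z\le1$ and every map $p:Z\to N_\delta(X)$ there is a map $h:Z\to X$ with $|h(z)-p(z)|<\varepsilon$ for all $z\in Z$.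
\end{itemize}
This property can be identified. For $k\ge1$ let $\mathcal{HU}_k$ be the class of HU continua of dimension at most $k$, and define $\mathrm{AR}(\mathcal{HU}_k)$ as above with $\mathcal{HU}_k$ in place of $\mathcal{HU}$.

\begin{theorem}\label{thm:strong}
For an HU continuum $X\subset\ell^2$ property \textup{(A)} is equivalent to each of the following.
\begin{itemize}
\item[(B)] For every $\varepsilon>0$ there are a tree $T\subset X$ and a map $g:X\to T$ with $|g(x)-x|<\varepsilon$ for all $x\in X$.
\item[(C)] $X$ is an approximative absolute retract: whenever $X$ is a subspace of a metric space $(Y,d)$ and $\varepsilon>0$, there is a map $G:Y\to X$ with $d(G(x),x)<\varepsilon$ for all $x\in X$.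
\end{itemize}
Each of \textup{(A)--(C)} implies that $X$ is tree-like and has the fixed point property. Moreover, \textup{(A)--(C)} hold for every $X\in\mathrm{AR}(\mathcal{HU})$ and for every $X\in\mathrm{AR}(\mathcal{HU}_k)$, $k\ge1$. The implication from $X\in\mathrm{AR}(\mathcal{HU})$ to \textup{(A)--(C)} is not reversible.
\end{theorem}

The counterexample to reversibility is the $\sin\frac1x$ curve, which is tree-like, so the converse of Theorem~\ref{thm:main} fails as well. Theorem~\ref{thm:strong} is not needed for Theorem~\ref{thm:main}.

\subsection*{The idea of the proof}
Cover $X$ by finitely many small open sets $U_v$, and let $\Gamma$ be the graph that records which pairs of them meet. Suppose that near each $U_v$ there is a small subcontinuum $M_v$ of $X$, with $M_v\cap M_w\neq\emptyset$ whenever $U_v\cap U_w\neq\emptyset$. Since $X$ is HU, the intersection graph of the $M_v$ is chordal, a chordal graph is the intersection graph of subtrees of a tree, and this gives a map of $X$ onto a tree with small fibers (Section~\ref{sec:tree}).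

It remains to find the $M_v$. The graph $\Gamma$ can be drawn in a thin neighborhood of $X$. If it could be pushed into $X$ by a small move, the images of the stars of its vertices would serve. Property (A), proved in Section~\ref{sec:attach}, allows such a move only for HU curves, so this settles only the case in which $\Gamma$ is a tree. In general we replace $\Gamma$ by an HU curve $Z$ mapping to $\Gamma$. The parts of $Z$ over the stars are then badly disconnected, and the heart of the paper (Section~\ref{sec:rich}) is to build $Z$ so that, however these parts are cut into a prescribed number of clopen pieces, one piece can be chosen for each vertex with adjacent pieces meeting. A compactness argument turns pieces into components (Section~\ref{sec:proof}). Theorem~\ref{thm:strong} is proved in Section~\ref{sec:strong}.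

\section{Conventions and standard facts}\label{sec:prelim}

Maps are continuous, $[K]=\{1,\dots,K\}$, $\mathbb N_0=\{0,1,2,\dots\}$, and $\sqcup$ denotes a disjoint union. Every compact metric space embeds in $\ell^2$, and after scaling in its unit ball. A partition of unity $(\varphi_i)$ is \emph{subordinate} to a finite open cover $(U_i)$ if $\varphi_i(x)>0$ only for $x\in U_i$. We use the following textbook facts.

\emph{Compacta.} In a compact metric space the component of a point is the intersection of all clopen sets that contain the point. A sequence of subcontinua of a compact metric space has a subsequence that converges in the Hausdorff metric, and the limit is a continuum.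

\emph{Graphs.} A \emph{finite graph} is a compact polyhedron of dimension at most $1$, not necessarily connected. A \emph{subpolyhedron} is a finite union, possibly empty, of points and closed segments contained in edges. A map of finite graphs is \emph{PL} if, after subdividing, it maps each edge affinely into an edge. Compositions of PL maps are PL, preimages of subpolyhedra under PL maps are subpolyhedra, and finitely many subpolyhedra are subcomplexes of one triangulation.

\emph{Trees.} A tree $T$ is an absolute retract: every map from a closed subset of a metric space $Y$ to $T$ extends to a map $Y\to T$. Trees are contractible and have the fixed point property.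

\emph{Inverse limits and dimension.} For compact metric spaces $G_n$ and maps $f_n:G_{n+1}\to G_n$, the inverse limit $\varprojlim(G_n,f_n)$ is the space of sequences $(z_n)\in\prod_n G_n$ with $f_n(z_{n+1})=z_n$. If all $G_n$ are continua it is a continuum, and if all $G_n$ are finite graphs it has dimension at most $1$; the $f_n$ need not be onto. Here $\dim$ is covering dimension. By the countable sum theorem, a compact metric space that is a countable union of closed sets of dimension at most $k$ has dimension at most $k$.

The next lemma says that a map that is nearly constant on the fibers of $u$ nearly factors through $u$.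

\begin{lemma}\label{lem:factor}
Let $u:X\to T$ be a surjective map of compact metric spaces, $f:X\to\ell^2$ a map and $\gamma>0$, and suppose that $\operatorname{diam}f(u^{-1}(t))<\gamma$ for all $t\in T$. Then there is a map $j:T\to\ell^2$ with $|j(u(x))-f(x)|<\gamma$ for all $x\in X$.
\end{lemma}

\begin{proof}
Each $t\in T$ has an open neighborhood $W$ with $\operatorname{diam}f(u^{-1}(W))<\gamma$. Otherwise there are $x_n,x_n'$ with $u(x_n),u(x_n')\to t$ and $|f(x_n)-f(x_n')|\ge\gamma-\frac1n$, and limits along a subsequence are points $x,x'\in u^{-1}(t)$ with $|f(x)-f(x')|\ge\gamma$. Cover $T$ by finitely many such sets $W_i$, take a subordinate partition of unity $(\varphi_i)$ and points $x_i\in u^{-1}(W_i)$, and put $j(t)=\sum_i\varphi_i(t)f(x_i)$. If $\varphi_i(u(x))>0$, then $x,x_i\in u^{-1}(W_i)$, so $|f(x_i)-f(x)|<\gamma$. Hence $|j(u(x))-f(x)|\le\sum_i\varphi_i(u(x))\,|f(x_i)-f(x)|<\gamma$.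
\end{proof}

\section{Attaching continua at points, and property (A)}\label{sec:attach}

To use the hypothesis $X\in\mathrm{AR}(\mathcal{HU})$ we need HU continua that contain $X$. The safe way to enlarge $X$ is to attach HU continua at single points. Infinitely many of them may be attached, and they need not be small: they may accumulate on large parts of $X$.

\begin{lemma}\label{lem:attach}
Let $Y$ be a continuum and $X\subset Y$ an HU subcontinuum. Suppose that $Y\setminus X$ is the disjoint union of countably many sets $Y_n\setminus\{a_n\}$, each open in $Y$, where $Y_n$ is an HU continuum with $Y_n\cap X=\{a_n\}$. Then $Y$ is HU.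
\end{lemma}

\begin{proof}
We first show that a subcontinuum $D$ of $Y$ meets each piece in a connected set.

(i) \emph{$D\cap Y_n$ is connected or empty.} Otherwise $D\cap Y_n=S\sqcup S'$ with $S,S'$ nonempty and closed and $a_n\notin S$. Then $S$ is closed in $D$. It is also open in $D\cap(Y_n\setminus\{a_n\})$, hence open in $D$, because $Y_n\setminus\{a_n\}$ is open in $Y$. So $S=D$, which contradicts $S'\neq\emptyset$.

(ii) \emph{If $D$ meets both $X$ and $Y_n$, then $a_n\in D$.} Otherwise $D\cap Y_n=D\cap(Y_n\setminus\{a_n\})$ is a nonempty clopen subset of $D$, so $D\subset Y_n\setminus\{a_n\}$, and this set misses $X$.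

(iii) \emph{$D\cap X$ is connected or empty.} Suppose that $D\cap X=P\sqcup R$ with $P,R$ nonempty and closed. Put $\hat P=P\cup\bigcup\{D\cap Y_n:a_n\in P\}$ and $\hat R=R\cup\bigcup\{D\cap Y_n:a_n\in R\}$. A point of $D\setminus X$ lies in exactly one set $Y_n\setminus\{a_n\}$, and then $a_n\in P\sqcup R$ by (ii); also $\hat P\cap X=P$ and $\hat R\cap X=R$. Hence $D=\hat P\sqcup\hat R$, and by symmetry it suffices to show that $\hat P$ is closed. Let $y_k\in\hat P$ and $y_k\to y$. If infinitely many $y_k$ lie in $P$, or in one set $D\cap Y_n$ with $a_n\in P$, then $y\in\hat P$. Otherwise we may assume that $y_k\in D\cap Y_{n_k}$ with distinct $n_k$ and $a_{n_k}\in P$. By (i), $D\cap Y_{n_k}$ is a continuum, and it contains $y_k$ and $a_{n_k}$. Pass to a subsequence along which these continua converge to a continuum $L\subset D$. For each $m$ the open set $Y_m\setminus\{a_m\}$ misses $Y_{n_k}$ whenever $n_k\neq m$, so it misses $L$. Thus $L\subset D\cap X=P\sqcup R$. Now $L$ is connected and contains a limit point of $(a_{n_k})$, which lies in $P$. So $L\subset P$, and $y\in L\subset P$.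

Now let $A,B$ be subcontinua of $Y$. If $A\cap X=\emptyset$, then $A$ is covered by the disjoint open sets $Y_n\setminus\{a_n\}$, so it lies in one of them, and $A\cap B=A\cap(B\cap Y_n)$ is connected or empty by (i), since $Y_n$ is HU. The case $B\cap X=\emptyset$ is symmetric. Let both $A$ and $B$ meet $X$. By (iii), $A\cap B\cap X=(A\cap X)\cap(B\cap X)$ is connected or empty, since $X$ is HU. Each nonempty set $A\cap B\cap Y_n=(A\cap Y_n)\cap(B\cap Y_n)$ is connected by (i), and by (ii) it contains the point $a_n\in A\cap B\cap X$. So $A\cap B$ is the union of $A\cap B\cap X$ and connected sets that meet it, and is therefore connected or empty.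
\end{proof}

An arc is HU, since the subcontinua of $[0,1]$ are intervals. A tree is obtained from a point by attaching arcs one at a time at an endpoint, so \emph{trees are HU} by Lemma~\ref{lem:attach}. It follows that \emph{a subcontinuum of a tree is a tree}: it meets each edge in a connected set or not at all, so it is a connected subpolyhedron, and it contains no simple closed curve.

\begin{lemma}\label{lem:treelikeHU}
Every tree-like continuum is HU.
\end{lemma}

\begin{proof}
Suppose that $A,B\subset X$ are subcontinua with $A\cap B=S_0\sqcup S_1$, where the $S_i$ are nonempty and closed. Choose open sets $U_i\supset S_i$ at a distance $\rho>0$ from each other. The function $\max(d(x,A),d(x,B))$ is positive on the compact set $X\setminus(U_0\cup U_1)$, so there is $\varepsilon\in(0,\rho]$ such that every point within $\varepsilon$ of both $A$ and $B$ lies in $U_0\cup U_1$. Let $u$ be an $\varepsilon$-map of $X$ onto a tree and $W=u^{-1}(u(A)\cap u(B))$. A point of $W$ shares its fiber with a point of $A$ and with a point of $B$, so $W\subset U_0\cup U_1$. The sets $W_i=W\cap U_i=W\setminus U_{1-i}$ are closed and contain $S_i$, and no fiber meets both of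 them. Hence $u(A)\cap u(B)=u(W_0)\sqcup u(W_1)$ is disconnected, although trees are HU.
\end{proof}

The content of property (A) is that one $\delta$ serves all curves $Z$; this uniformity is essential in Section~\ref{sec:proof}, where $Z$ is chosen after $\delta$. It comes from attaching a whole sequence of would-be counterexamples to $X$ and applying a single retraction, which is uniformly continuous.

\begin{proposition}\label{prop:A}
Let $X\subset\ell^2$ belong to $\mathrm{AR}(\mathcal{HU})$, or to $\mathrm{AR}(\mathcal{HU}_k)$ for some $k\ge1$. Then $X$ has property \textup{(A)}.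
\end{proposition}

\begin{proof}
Suppose that (A) fails for some $\varepsilon>0$. Then for each $n\ge1$ there are an HU continuum $Z_n$ with $\dim Z_n\le1$ and a map $p_n:Z_n\to N_{1/n}(X)$ that is not $\varepsilon$-close to any map into $X$. The maps $p_n$ need not be injective and their images may overlap, so we add one coordinate to embed each $Z_n$ and another to keep the copies apart. Let $e_n$ be an embedding of $Z_n$ in the unit ball of $\ell^2$ and let $(g_n)$ be an orthonormal sequence in $\ell^2$. In the Hilbert space $\ell^2\times\ell^2\times\ell^2$ put $X'=X\times\{0\}\times\{0\}$ and $Z_n'=\{z':z\in Z_n\}$, where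
\[
z'=\bigl(p_n(z),\tfrac1n e_n(z),\tfrac1n g_n\bigr).
\]
Pick $z_n\in Z_n$ and $a_n\in X$ with $|p_n(z_n)-a_n|<\frac1n$. Let $J_n$ be the segment from $z_n'$ to $a_n'=(a_n,0,0)$, and let $Y_n=Z_n'\cup J_n$ and $Y=X'\cup\bigcup_nY_n$.

The third coordinate equals $\frac1ng_n$ on $Z_n'$, runs injectively from $\frac1ng_n$ to $0$ along $J_n$, and vanishes on $X'$. Hence $J_n\cap Z_n'=\{z_n'\}$ and $Y_n\cap X'=\{a_n'\}$. Lemma~\ref{lem:attach}, applied to $Z_n'$ with the single arc $J_n$ attached, shows that $Y_n$ is HU; here $J_n\setminus\{z_n'\}=Y_n\setminus Z_n'$ is open in $Y_n$. The set $Y_n\setminus\{a_n'\}$ consists of the points of $Y$ whose third coordinate has positive inner product with $g_n$, so these sets are open in $Y$ and pairwise disjoint. Every point of $Y_n$ is within $3/n$ of $X'$. So a sequence in $Y$ either has infinitely many terms in one of the compact sets $X'$, $Y_n$, or its distance to $X'$ tends to $0$; thus $Y$ is compact. It is connected because each $Y_n$ meets $X'$. By Lemma~\ref{lem:attach}, $Y$ is HU. If $\dim X\le k$, then $\dim Y\le k$ by the countable sum theorem applied to $X'$, $Z_n'$, $J_n$.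

In either case there is a retraction $r:Y\to X'$. For $z\in Z_n$ choose $x'\in X'$ with $|z'-x'|<3/n$. Then $|r(z')-z'|\le|r(z')-r(x')|+|x'-z'|$, and the right side tends to $0$ uniformly in $z$ as $n\to\infty$, because $r$ is uniformly continuous. For large $n$ the first coordinate of $r(z')$ defines a map $h:Z_n\to X$ with $|h(z)-p_n(z)|<\varepsilon$ for all $z$, a contradiction.
\end{proof}

\section{From small subcontinua to a tree}\label{sec:tree}

In this section we show that hereditary unicoherence yields a map onto a tree once the intersection pattern of a cover is realized by subcontinua. Graphs in the combinatorial sense are finite and simple. The \emph{intersection graph} of a family $(M_v)_{v\in V}$ of nonempty sets has vertex set $V$, with distinct $v,w$ adjacent if and only if $M_v\cap M_w\neq\emptyset$. A cycle in a graph is \emph{induced} if the only edges among its vertices join consecutive ones, and a graph is \emph{chordal} if it has no induced cycle of length at least $4$.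

\begin{lemma}\label{lem:chordal}
The intersection graph of finitely many subcontinua of an HU continuum is chordal.
\end{lemma}

\begin{proof}
Let $M_1,\dots,M_s$, $s\ge4$, correspond to an induced cycle. Then $A=M_1\cup\dots\cup M_{s-1}$ is a continuum, and $M_s$ misses $M_i$ for $1<i<s-1$, so $A\cap M_s=(M_1\cap M_s)\cup(M_{s-1}\cap M_s)$. These two closed sets are nonempty, and they are disjoint because $s\ge4$ gives $M_1\cap M_{s-1}=\emptyset$. This contradicts hereditary unicoherence.
\end{proof}

We now replace the subcontinua by subtrees of a tree with the same intersection graph. A \emph{subtree} of a simplicial tree is a nonempty connected subcomplex. A nonempty intersection of subtrees is a subtree, since it contains the unique path between any two of its vertices. For completeness we prove the three combinatorial facts that we need.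

\begin{lemma}[Helly property]\label{lem:helly}
Finitely many pairwise intersecting subtrees of a simplicial tree have a common vertex.
\end{lemma}

\begin{proof}
Fix a root. Each subtree $T_i$ has a unique vertex $t_i$ nearest to the root, and $t_i$ lies on the path from the root to any vertex of $T_i$. Let $t_1$ be farthest from the root among the $t_i$. Given $i$, let $u$ be a vertex of $T_1\cap T_i$. Both $t_1$ and $t_i$ lie on the path from the root to $u$, and $t_1$ is not nearer to the root than $t_i$. So $t_1$ lies on the path from $t_i$ to $u$, which is contained in $T_i$.
\end{proof}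

A vertex of a graph is \emph{simplicial} if its neighbors are pairwise adjacent.

\begin{lemma}[Dirac]\label{lem:dirac}
A chordal graph is complete or has two nonadjacent simplicial vertices.
\end{lemma}

\begin{proof}
We use induction on the number of vertices. Let $a,b$ be nonadjacent vertices of a chordal graph $H$, let $S$ be a minimal set of other vertices whose removal separates $a$ from $b$ (possibly $S=\emptyset$), and let $H_a,H_b$ be the components of $a,b$ in $H-S$. Every $x\in S$ has neighbors in $H_a$ and in $H_b$: by minimality some path from $a$ to $b$ meets $S$ only in $x$, and the vertices before and after $x$ on it are such neighbors. Suppose that $x,y\in S$ are distinct and nonadjacent. Take a shortest path from $x$ to $y$ with interior in $H_a$ and one with interior in $H_b$. Each has an interior vertex, neither has a chord, and no edge joins $H_a$ to $H_b$. Together they form an induced cycle of length at least $4$. So $S$ is a clique.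

The subgraph induced on $H_a\cup S$ is chordal and misses $b$. If it is complete, $a$ is simplicial in it. If not, it has two nonadjacent simplicial vertices, and at most one of them lies in the clique $S$. In both cases it has a simplicial vertex in $H_a$, which is simplicial in $H$ because all its neighbors lie in $H_a\cup S$. In the same way $H_b$ contains a simplicial vertex of $H$, and the two vertices are nonadjacent.
\end{proof}

\begin{lemma}[Buneman, Gavril, Walter]\label{lem:represent}
Every chordal graph $H$ is the intersection graph of a family $(T_v)$ of subtrees of a simplicial tree.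
\end{lemma}

\begin{proof}
For one vertex take a point. In general, let $v$ be a simplicial vertex, which exists by Lemma~\ref{lem:dirac}, and represent $H-v$ by induction. The subtrees of the neighbors of $v$ meet pairwise, so by Lemma~\ref{lem:helly} they have a common vertex $t$; if $v$ has no neighbors, let $t$ be any vertex. Add a new vertex $t'$ and the edge $tt'$, put $T_v=\{t'\}$, and enlarge $T_w$ by this edge for each neighbor $w$ of $v$. Then $T_v$ meets exactly the subtrees of its neighbors, and no other new intersections arise, since the enlarged subtrees already shared $t$.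
\end{proof}

\begin{proposition}\label{prop:totree}
Let $X$ be an HU continuum, $(U_v)_{v\in V}$ a finite cover of $X$ by nonempty open sets, and $(M_v)_{v\in V}$ subcontinua of $X$ such that $M_v\cap M_w\neq\emptyset$ whenever $U_v\cap U_w\neq\emptyset$. If $\operatorname{diam}(U_v\cup M_v)\le\gamma$ for all $v$, then there is a map of $X$ onto a tree whose fibers have diameter at most $2\gamma$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:chordal} and~\ref{lem:represent} there are a tree $T$ and subtrees $T_v$ with $T_v\cap T_w\neq\emptyset$ if and only if $M_v\cap M_w\neq\emptyset$. We construct a map $F:X\to T$ such that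
\begin{equation}\label{eq:carried}
\text{for every $x\in X$ there is $v\in V$ with $x\in U_v$ and $F(x)\in T_v$.}
\end{equation}
This suffices. If $F(x)=F(x')$, take $v$ for $x$ and $w$ for $x'$ as in \eqref{eq:carried}. Then $T_v\cap T_w\neq\emptyset$, so there is $y\in M_v\cap M_w$, and $d(x,x')\le d(x,y)+d(y,x')\le2\gamma$. The image $F(X)$ is a subcontinuum of $T$, hence a tree.

We pass through the nerve $\mathcal N$ of the cover, the simplicial complex whose simplices are the sets $\sigma\subset V$ with $\bigcap_{v\in\sigma}U_v\neq\emptyset$; its dimension is not restricted. For $\sigma\in\mathcal N$ the subtrees $T_v$, $v\in\sigma$, meet pairwise, so $T_\sigma=\bigcap_{v\in\sigma}T_v$ is a subtree by Lemma~\ref{lem:helly}. The assignment reverses inclusion: $\sigma\subset\tau$ implies $T_\tau\subset T_\sigma$. For this reason we work on the barycentric subdivision of $\mathcal N$, whose simplices correspond to chains $\sigma_0\subsetneq\dots\subsetneq\sigma_j$, and define $g:|\mathcal N|\to T$ by induction on $j$ so that the closed simplex of such a chain is mapped into $T_{\sigma_0}$. For $j=0$ send the barycenter of $\sigma_0$ to any point of $T_{\sigma_0}$.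 For $j>0$, a proper face of the simplex corresponds to a subchain, whose least element $\sigma_0'$ contains $\sigma_0$; so the face is already mapped into $T_{\sigma_0'}\subset T_{\sigma_0}$. As the tree $T_{\sigma_0}$ is an absolute retract, $g$ extends from the boundary of the simplex to a map of the simplex into $T_{\sigma_0}$.

Let $(\varphi_v)$ be a partition of unity subordinate to $(U_v)$, let $\psi:X\to|\mathcal N|$ be the map with barycentric coordinates $\varphi_v$, and put $F=g\psi$. Let $x\in X$, and let $\sigma_0\subsetneq\dots\subsetneq\sigma_j$ be the chain whose open simplex contains $\psi(x)$. This open simplex lies in the interior of $\sigma_j$, so $\sigma_j=\{u:\varphi_u(x)>0\}$. For any $v\in\sigma_0\subset\sigma_j$ we get $x\in U_v$ and $F(x)\in T_{\sigma_0}\subset T_v$, which is \eqref{eq:carried}.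
\end{proof}

\section{Rich HU curves over a graph}\label{sec:rich}

\subsection*{Richness}
Throughout this section $\Gamma$ is a connected simple graph with finite vertex set $V$, $|V|\ge2$, and realization $|\Gamma|$. Let $m_{vw}$ be the midpoint of the edge $vw$, and let $\operatorname{St}(v)$ be the union of the half-edges $[v,m_{vw}]$ over all neighbors $w$ of $v$. For a compact space $Z$ and a map $p:Z\to|\Gamma|$ put $C_v=C_v(Z)=p^{-1}(\operatorname{St}(v))$.

\begin{definition}\label{def:rich}
A \emph{$K$-coloring} of $(Z,p)$ is a family of continuous functions $c_v:C_v\to[K]$, $v\in V$. The pair $(Z,p)$ is \emph{$K$-rich} if for every $K$-coloring there is a function $k:V\to[K]$, $v\mapsto k_v$, such that for each edge $vw$ of $\Gamma$ some point $z\in C_v\cap C_w$ has $c_v(z)=k_v$ and $c_w(z)=k_w$.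
\end{definition}

A coloring cuts each $C_v$ into at most $K$ clopen pieces, and richness asks for one piece over each star so that pieces over adjacent stars meet. If $p$ has a section $\sigma:|\Gamma|\to Z$, then $(Z,p)$ is $K$-rich for all $K$: let $k_v$ be the color of the connected set $\sigma(\operatorname{St}(v))$ and take $z=\sigma(m_{vw})$. In particular $(|\Gamma|,\mathrm{id})$ is $K$-rich for all $K$. A section is an embedding, so if $\Gamma$ contains a cycle and $Z$ is HU there is none. Richness is what can be saved: a section as far as $K$ colors can tell. The first example shows how much it demands.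

\begin{example}\label{ex:cycle}
Let $\Gamma$ be a cycle of length $s\ge3$. Write $|\Gamma|=\mathbb R/s\mathbb Z$ with vertices $0,\dots,s-1$, and let $\kappa:\mathbb R/2s\mathbb Z\to\mathbb R/s\mathbb Z$ be the double cover. \emph{If $(Z,p)$ is $2$-rich, then $p$ does not lift through $\kappa$.} Indeed, $\kappa^{-1}(\operatorname{St}(i))=I_i\sqcup I_{i+s}$, where $I_j$ is the image of $[j-\frac12,j+\frac12]$ in $\mathbb R/2s\mathbb Z$. Suppose that $p=\kappa\tilde p$, and give $z\in C_i$ the color $1$ if $\tilde p(z)\in I_i$ and the color $2$ if $\tilde p(z)\in I_{i+s}$. Richness selects $j_i\in\{i,i+s\}$ with $I_{j_i}\cap I_{j_{i+1}}\neq\emptyset$ for all $i$ modulo $s$. Then $j_{i+1}-j_i$ is congruent to $0$ or $\pm1$ modulo $2s$ and to $1$ modulo $s$, hence to $1$ modulo $2s$ because $s\ge3$. Summing around the cycle gives $0\equiv s\pmod{2s}$, which is false. Since a null-homotopic map lifts to every covering space, $p$ is not null-homotopic either.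
\end{example}

Our goal is an HU curve that is $K$-rich over $\Gamma$. We obtain it as an inverse limit of finite graphs. A failure of hereditary unicoherence in the limit is visible at a finite stage $G$ as a pair of subpolyhedra $P,R$ with $P\cap R=E_0\sqcup E_1$, together with continua over $P$ and over $R$ that meet over both $E_0$ and $E_1$. Each bonding map will make this impossible for one such configuration, while keeping richness.

\subsection*{Unfolding a circle}
Let $G$ be a circle, $P$ and $R$ the upper and lower semicircles, and $E_0=\{e_0\}$, $E_1=\{e_1\}$ their common endpoints. The double cover $G'\to G$ removes the configuration: each of the two arcs over $P$ meets each of the two arcs over $R$ in one point only. But if $G=|\Gamma|$ is a cycle and $p=\mathrm{id}$, the double cover is not $2$-rich, by Example~\ref{ex:cycle}. Two colors can name its sheets.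

The remedy is to use more sheets than the colors can name, and to connect them by a rule that depends only on their order. Shorten $P$ and $R$ a little at both ends and take $N$ copies $P_1,\dots,P_N$ and $R_1,\dots,R_N$ of the shortened arcs. For each pair $i<j$ join the ends of $P_i$ and $R_j$ near $e_0$ by a copy of the small arc of $G$ around $e_0$; for each pair $i>j$ do the same near $e_1$. Let $f$ be the projection of the resulting graph to $G$ (Figure~\ref{fig:unfold}). The components of $f^{-1}(P)$ are the arcs $P_i$ together with the adjacent halves of the connecting arcs, and those of $f^{-1}(R)$ arise from the $R_j$ in the same way. The $i$th component of $f^{-1}(P)$ meets the $j$th component of $f^{-1}(R)$ in one point over $e_0$ if $i<j$, in one point over $e_1$ if $i>j$, and not at all if $i=j$. So a continuum over $P$ and a continuum over $R$ share at most one point.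

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.6]
\draw (0,3)--(4,3) (0,2)--(4,2) (0,-1)--(4,-1) (0,-2)--(4,-2);
\draw[very thick] (0,3)--(-2.8,0)--(0,-3)--(4,-3)--(6.8,0)--(4,2)--(5.8,0)--(4,-2)--(4.8,0)--(4,1)--(0,1)--(-0.8,0)--(0,-1)--(-1.8,0)--cycle;
\node[above] at (2,3) {\scriptsize $P_1$};
\node[above] at (2,2) {\scriptsize $P_3$};
\node[above] at (2,1) {\scriptsize $P_2$};
\node[above] at (2,-1) {\scriptsize $R_3$};
\node[above] at (2,-2) {\scriptsize $R_1$};
\node[above] at (2,-3) {\scriptsize $R_2$};
\node at (-2.8,0) {$\bullet$}; \node[left] at (-2.85,0) {\scriptsize $12$};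
\node at (-1.8,0) {$\bullet$}; \node[left] at (-1.85,0) {\scriptsize $13$};
\node at (-0.8,0) {$\bullet$}; \node[left] at (-0.85,0) {\scriptsize $23$};
\node at (4.8,0) {$\bullet$}; \node[right] at (4.85,0) {\scriptsize $21$};
\node at (5.8,0) {$\bullet$}; \node[right] at (5.85,0) {\scriptsize $31$};
\node at (6.8,0) {$\bullet$}; \node[right] at (6.85,0) {\scriptsize $32$};
\end{tikzpicture}
\caption{A circle $P\cup R$ with $P\cap R=\{e_0,e_1\}$, unfolded with $N=3$ levels. The upper half of the picture lies over $P$, the lower half over $R$, the left dots over $e_0$ and the right dots over $e_1$. The dot $ij$ is the midpoint of the arc joining $P_i$ to $R_j$; it lies over $e_0$ if $i<j$ and over $e_1$ if $i>j$. The thick cycle goes once around the circle, with a zigzag across each of $e_0$ and $e_1$.}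
\label{fig:unfold}
\end{figure}

For $N=2$ the graph consists of two disjoint arcs and the circle is lost. For $N=3$ it contains a cycle that runs once along $R_2$ from $e_0$ to $e_1$, once along $P_2$ from $e_1$ back to $e_0$, and otherwise only zigzags across $e_0$ and $e_1$; this cycle maps to $G$ with degree $\pm1$. For large $N$ more is true. A coloring of the unfolded graph assigns to each level $h$ a finite list of colors seen on $P_h$ and $R_h$, and two levels $h_1<h_2$ have the same list. Take $P_{h_1}$, $R_{h_1}$, the arc near $e_0$ from $P_{h_1}$ to $R_{h_2}$, and the arc near $e_1$ from $P_{h_2}$ to $R_{h_1}$. These four arcs form a broken section of $f$. It jumps twice between the levels $h_1$ and $h_2$, and the coloring does not see the jumps. So the coloring descends along the broken section to a continuous coloring of $G$, to which richness of $G$ applies.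

\subsection*{Unfolding a graph}
The general case follows the same pattern: a point over $P$ carries a level $\lambda(P)$, a point over $R$ carries a level $\lambda(R)$, and where both levels are present their order is prescribed.

\begin{lemma}\label{lem:unfold}
Let $G$ be a connected finite graph and $p:G\to|\Gamma|$ a PL map such that $(G,p)$ is $K$-rich. Let $P,R\subset G$ be subpolyhedra, possibly empty, with $P\cap R=E_0\sqcup E_1$, where $E_0,E_1$ are closed. Then there are a connected finite graph $G'$ and a PL map $f:G'\to G$ such that
\begin{itemize}
\item[(1)] $(G',pf)$ is $K$-rich;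
\item[(2)] there are no subcontinua $A,B\subset G'$ with $f(A)\subset P$ and $f(B)\subset R$ such that $A\cap B$ meets both $f^{-1}(E_0)$ and $f^{-1}(E_1)$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: labels.} The sets $E_i$ are unions of components of $P\cap R$, so they are subpolyhedra, and so are the sets $C_v=C_v(G)$. Let $\mathcal T$ be a triangulation of $G$ in which $P,R,E_0,E_1$ and all $C_v$ are subcomplexes, and let $\mathcal T'$ be its barycentric subdivision. The \emph{cells} of $\mathcal T'$ are its vertices and its open edges $(a,b_e)$, where $a$ is a vertex of $\mathcal T$ and $b_e$ is the barycenter of an edge $e\ni a$ of $\mathcal T$. The \emph{anchor} $\alpha(s)$ of a cell $s$ is $s$ itself if $s$ is a vertex, and $a$ if $s=(a,b_e)$. Regarding $P,R$ as two symbols, let $S(s)\subset\{P,R\}$ be the set of those that contain $\alpha(s)$. If $S(s)=\{P,R\}$, then $\alpha(s)\in E_i$ for one $i\in\{0,1\}$, the \emph{type} of $s$. Thus the half-edges that leave $P\cap R$ keep both symbols; they play the role of the connecting arcs above, and sheets merge only at barycenters. Let $t$ be an endpoint of the edge $s=(a,b_e)$. We claim that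
\begin{equation}\label{eq:labels}
S(t)\subset S(s),\text{ and if $S(t)=S(s)=\{P,R\}$, then $t$ and $s$ have the same type.}
\end{equation}
For $t=a$ the anchors coincide. For $t=b_e$: if $b_e\in P$, then $e\subset P$ because $P$ is a subcomplex, so $a\in P$, and the same holds for $R$. If $b_e\in P\cap R$, the connected set $e$ lies in $E_0\sqcup E_1$, so $a$ and $b_e$ lie in the same $E_i$.

\emph{Step 2: the graph $G_0'$.} Let $M$ be the number of pairs $(v,s)$ with $s$ a cell contained in $C_v$, and let $N=K^M+1\ge2$. Let $\Lambda(s)$ be the set of functions $\lambda:S(s)\to[N]$ such that $\lambda(P)<\lambda(R)$ if $s$ has type $0$ and $\lambda(P)>\lambda(R)$ if $s$ has type $1$; there is no condition if $|S(s)|\le1$. By \eqref{eq:labels}, $\lambda\in\Lambda(s)$ implies $\lambda|_{S(t)}\in\Lambda(t)$ for each endpoint $t$ of an edge $s$. Let $G_0'$ be the finite graph with cells $(s,\lambda)$, $\lambda\in\Lambda(s)$: a vertex $(t,\lambda)$ for each vertex $t$, and for each edge $s$ an edge $(s,\lambda)$ whose endpoint over an endpoint $t$ of $s$ is $(t,\lambda|_{S(t)})$. Let $f_0:G_0'\to G$ map each cell $(s,\lambda)$ affinely onto $s$.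

\emph{Step 3: property \textup{(2)} for $G_0'$.} The set $f_0^{-1}(P)$ is the subcomplex formed by the cells $(s,\lambda)$ with $s\subset P$. For such a cell $P\in S(s)$, and $P\in S(t)$ for the endpoints $t$ of $s$ if $s$ is an edge, since $P$ is closed. So the function $\ell_P$ equal to $\lambda(P)$ on $(s,\lambda)$ is constant on each closed cell of $f_0^{-1}(P)$, hence continuous. Define $\ell_R$ on $f_0^{-1}(R)$ in the same way. If $A,B$ are connected with $f_0(A)\subset P$ and $f_0(B)\subset R$, then $\ell_P\equiv i$ on $A$ and $\ell_R\equiv j$ on $B$. A point of $A\cap B$ over $E_0$ lies in a cell $(s,\lambda)$ with $s\subset E_0$. Then $s$ has type $0$, so $i=\lambda(P)<\lambda(R)=j$. A point over $E_1$ gives $i>j$. Both cannot occur.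

\emph{Step 4: property \textup{(1)} for $G_0'$.} Let $c_v':f_0^{-1}(C_v)\to[K]$ be a $K$-coloring. Since $C_v$ is a subcomplex, $c_v'$ is constant on the closure of each cell $(s,\lambda)$ with $s\subset C_v$; write $c_v'(s,\lambda)$ for the value. If $|S(s)|=1$, identify $\lambda$ with its value in $[N]$. Assign to $h\in[N]$ the list of colors $c_v'(s,h)$ over all pairs $(v,s)$ with $s\subset C_v$ and $|S(s)|=1$. There are at most $K^M<N$ lists, so two levels $h_1<h_2$ have the same list. Define the broken section $s\mapsto\lambda_s\in\Lambda(s)$: the empty function if $S(s)=\emptyset$; the level $h_1$ if $|S(s)|=1$; $(\lambda_s(P),\lambda_s(R))=(h_1,h_2)$ for type $0$ and $(h_2,h_1)$ for type $1$. Let $c_v:C_v\to[K]$ equal $c_v'(s,\lambda_s)$ on each cell $s\subset C_v$; call this value $c_v(s)$.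

We check that $c_v$ is continuous, that is, $c_v(s)=c_v(t)$ for an endpoint $t$ of an edge $s\subset C_v$. The vertex $(t,\lambda_s|_{S(t)})$ is an endpoint of $(s,\lambda_s)$, so $c_v(s)=c_v'(t,\lambda_s|_{S(t)})$, whereas $c_v(t)=c_v'(t,\lambda_t)$. If $S(t)=\emptyset$ or $S(t)=S(s)$, then $\lambda_s|_{S(t)}=\lambda_t$, by \eqref{eq:labels} when both symbols are present. The remaining case is $|S(t)|=1$, $|S(s)|=2$. Here $\lambda_s|_{S(t)}\in\{h_1,h_2\}$ and $\lambda_t=h_1$, and $c_v'(t,h_1)=c_v'(t,h_2)$ by the choice of the levels.

Richness of $(G,p)$ gives $k:V\to[K]$ and, for each edge $vw$ of $\Gamma$, a point $x\in C_v\cap C_w$ with $c_v(x)=k_v$ and $c_w(x)=k_w$. The cell $s$ that contains $x$ lies in $C_v\cap C_w$, and the point $x'$ over $x$ in the cell $(s,\lambda_s)$ has $c_v'(x')=c_v(s)=k_v$ and $c_w'(x')=c_w(s)=k_w$. So $(G_0',pf_0)$ is $K$-rich.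

\emph{Step 5: connectedness.} Let $D_1,\dots,D_q$ be the components of $G_0'$, with chosen vertices $d_t\in D_t$. Let $G'$ be $G_0'$ with new edges $\beta_2,\dots,\beta_q$, where $\beta_t$ joins $d_1$ to $d_t$. Extend $f_0$ to a PL map $f$ by sending $\beta_t$ along a PL path from $f_0(d_1)$ to $f_0(d_t)$, which exists because $G$ is connected. Property (1) persists, since a coloring of $G'$ restricts to a coloring of $G_0'$.

Call a subpolyhedron $W\subset G'$ \emph{good} if (2) holds for all subcontinua $A,B\subset W$. Each $D_t$ is good by Step 3. Each $\beta_t$ is good, because there $A\cap B$ is connected or empty and $f(A\cap B)\subset E_0\sqcup E_1$. The graph $G'$ is obtained from $D_1$ by adding $\beta_2,D_2,\beta_3,D_3,\dots$ in turn, each new set meeting the union of the earlier ones in one point. So it suffices to show that $W\cup W'$ is good if $W,W'$ are good and $W\cap W'=\{u\}$. A connected set $A\subset W\cup W'$ that misses $u$ lies in one of the disjoint relatively open sets $W\setminus\{u\}$, $W'\setminus\{u\}$; if $u\in A$, then $A\cap W$ is the image of $A$ under the retraction that sends $W'$ to $u$. In all cases $A\cap W$ is connected or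 empty, and so is $A\cap W'$. Now let $A,B\subset W\cup W'$ be subcontinua with $f(A)\subset P$, $f(B)\subset R$. As $W$ and $W'$ are good, each of $A\cap B\cap W$ and $A\cap B\cap W'$ lies over a single $E_i$. If $A\cap B$ is contained in $W$ or in $W'$ we are done. Otherwise $A$ and $B$ both meet $W\setminus\{u\}$ and $W'\setminus\{u\}$, so both contain $u$. Then $u$ belongs to both sets, and they lie over the same $E_i$.
\end{proof}

\subsection*{The inverse limit}
Both hereditary unicoherence and richness of the limit are reduced to a finite stage by one compactness statement. For an inverse sequence $(G_n,f_n)$ with limit $Z$ let $f_{mn}:G_m\to G_n$, $m\ge n$, be the compositions of bonding maps, with $f_{nn}=\mathrm{id}$, and let $\pi_n:Z\to G_n$ be the projections.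

\begin{lemma}\label{lem:limit}
Let $(G_n,f_n)$ be an inverse sequence of compact metric spaces with limit $Z$, and let $n\ge0$.
\begin{itemize}
\item[(a)] Let $F_m\subset G_m$, $m\ge n$, be closed sets with $f_m(F_{m+1})\subset F_m$, and let $F$ be the set of $z\in Z$ with $\pi_m(z)\in F_m$ for all $m\ge n$. If $V\subset G_n$ is open and $\pi_n(F)\subset V$, then $f_{mn}(F_m)\subset V$ for all large $m$. In particular, if all $F_m$ are nonempty, so is $F$.
\item[(b)] If $A,B\subset Z$ are closed and $F_m=\pi_m(A)\cap\pi_m(B)$, then $F=A\cap B$. In particular, disjoint closed subsets of $Z$ have disjoint images under $\pi_m$ for all large $m$.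
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that for infinitely many $m$ there is $y_m\in F_m$ with $f_{mn}(y_m)\notin V$. By a diagonal argument there is a subsequence along which, for every $j\ge n$, the points $f_{mj}(y_m)\in F_j$ converge to some $z_j\in F_j$. By continuity $f_j(z_{j+1})=z_j$. With $z_j=f_{nj}(z_n)$ for $j<n$ we get a point $z\in F$ with $\pi_n(z)=z_n\notin V$, a contradiction. The case $V=\emptyset$ says that $F=\emptyset$ forces $F_m=\emptyset$ for large $m$.

(b) Let $z\in F$ and choose $\alpha_m\in A$ with $\pi_m(\alpha_m)=\pi_m(z)$. Then $\alpha_m$ agrees with $z$ in the coordinates $0,\dots,m$, so $\alpha_m\to z$ and $z\in A$. The same argument gives $z\in B$, and the inclusion $A\cap B\subset F$ holds by definition. The last statement follows from (a).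
\end{proof}

\begin{proposition}\label{prop:rich}
For every graph $\Gamma$ as above and every $K\ge1$ there are an HU continuum $Z$ with $\dim Z\le1$ and a map $p:Z\to|\Gamma|$ such that $(Z,p)$ is $K$-rich.
\end{proposition}

\begin{proof}
\emph{Construction.} We build connected finite graphs $G_n$ and PL maps $f_n:G_{n+1}\to G_n$, starting from $G_0=|\Gamma|$, so that all pairs $(G_n,p_n)$ with $p_n=f_{n0}$ are $K$-rich. When $G_m$ is built, fix a triangulation $\mathcal T_m$, and let $\mathcal T_m^{(j)}$ be its $j$th barycentric subdivision. A \emph{task} of $G_m$ is a quadruple $(P,R,E_0,E_1)$ of subcomplexes of some $\mathcal T_m^{(j)}$ with $P\cap R=E_0\sqcup E_1$. There are countably many tasks; list them, with repetitions, in a sequence indexed by $\mathbb N_0$. Fix a bijection $n\mapsto(m(n),i(n))$ from $\mathbb N_0$ to $\mathbb N_0^2$ with $m(n)\le n$, for instance the enumeration by diagonals. At step $n$ take the task $(P,R,E_0,E_1)$ with index $i(n)$ of $G_m$, $m=m(n)$, and let $f_n:G_{n+1}\to G_n$ be given by Lemma~\ref{lem:unfold} for $(G_n,p_n)$ and the preimages of $P,R,E_0,E_1$ under $f_{nm}$. Every task of every $G_m$ is treated at some step $n\ge m$.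 Let $Z=\varprojlim(G_n,f_n)$ and $p=\pi_0$. Then $Z$ is a continuum and $\dim Z\le1$.

\emph{$Z$ is HU.} Suppose that $A,B\subset Z$ are subcontinua with $A\cap B=S_0\sqcup S_1$, where the $S_i$ are nonempty and closed. By Lemma~\ref{lem:limit}(b) there are $n$ and disjoint open sets $V_0,V_1\subset G_n$ with $\pi_n(S_i)\subset V_i$. By Lemma~\ref{lem:limit}, applied to $F_m=\pi_m(A)\cap\pi_m(B)$ and $V=V_0\cup V_1$, there is $m\ge n$ with
\[
\pi_m(A)\cap\pi_m(B)\subset U_0\sqcup U_1,\qquad U_i=f_{mn}^{-1}(V_i).
\]
We thicken the two images to subcomplexes. Let $P_j$ and $R_j$ be the unions of the closed simplices of $\mathcal T_m^{(j)}$ that meet $\pi_m(A)$ and $\pi_m(B)$, respectively. For large $j$ we have $P_j\cap R_j\subset U_0\sqcup U_1$. Otherwise there are $x_j\in P_j\cap R_j$ outside this open set for infinitely many $j$; since the mesh of $\mathcal T_m^{(j)}$ tends to $0$, a limit point of $(x_j)$ lies in $\pi_m(A)\cap\pi_m(B)$ and outside $U_0\sqcup U_1$. Fix such a $j$ and put $P=P_j$, $R=R_j$, $E_i=P\cap R\cap U_i$. Each closed simplex of $P\cap R$ is connected, so it lies in $E_0$ or in $E_1$. Hence the $E_i$ are subcomplexes, and $(P,R,E_0,E_1)$ is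 a task of $G_m$, treated at some step $l\ge m$. The subcontinua $A'=\pi_{l+1}(A)$ and $B'=\pi_{l+1}(B)$ of $G_{l+1}$ are mapped by $f_{l+1,m}$ into $P$ and $R$. Moreover $A'\cap B'\supset\pi_{l+1}(S_i)$, and $f_{l+1,m}$ maps this nonempty set onto $\pi_m(S_i)\subset P\cap R\cap U_i=E_i$, for $i=0,1$. This contradicts Lemma~\ref{lem:unfold}(2) at step $l$.

\emph{$(Z,p)$ is $K$-rich.} Let $(c_v)$ be a $K$-coloring of $(Z,p)$. We first push it down to a finite stage. For each $v$ the sets $c_v^{-1}(k)$, $k\in[K]$, are compact and pairwise disjoint. By Lemma~\ref{lem:limit}(b) there are $n$ and, for each $v$, pairwise disjoint open sets $V_{v,1},\dots,V_{v,K}\subset G_n$ with $\pi_n(c_v^{-1}(k))\subset V_{v,k}$. Apply Lemma~\ref{lem:limit}(a) to $F_m=C_v(G_m)$, for which $F=C_v(Z)$, and $V=\bigcup_kV_{v,k}$. We obtain $m_0\ge n$ such that $f_{mn}(C_v(G_m))\subset\bigcup_kV_{v,k}$ for all $v$ and all $m\ge m_0$. For such $m$ let $c_v^m(y)$ be the $k$ with $f_{mn}(y)\in V_{v,k}$. This is a $K$-coloring of $(G_m,p_m)$, and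
\[
c_v^{m+1}=c_v^m\circ f_m\text{ on }C_v(G_{m+1}),\qquad c_v=c_v^m\circ\pi_m\text{ on }C_v(Z).
\]
Richness of $(G_m,p_m)$ gives a function $V\to[K]$, and one function $k$ occurs for infinitely many $m$. For an edge $vw$ and $m\ge m_0$ let $F_m$ be the closed set of $y\in C_v(G_m)\cap C_w(G_m)$ with $c_v^m(y)=k_v$ and $c_w^m(y)=k_w$. Then $f_m(F_{m+1})\subset F_m$, and $F_m\neq\emptyset$ for infinitely many $m$, hence for all $m\ge m_0$. By Lemma~\ref{lem:limit}(a) there is $z\in Z$ with $\pi_m(z)\in F_m$ for all $m\ge m_0$. This point lies in $C_v(Z)\cap C_w(Z)$ and has $c_v(z)=k_v$, $c_w(z)=k_w$.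
\end{proof}

\begin{remark}\label{rem:nottreelike}
Let $\Gamma$ be a cycle, identify $|\Gamma|$ with the unit circle in the plane, and let $(Z,p)$ be as in Proposition~\ref{prop:rich} with $K=2$. Then $Z$ is HU but not tree-like. Indeed, suppose that $u:Z\to T$ is an $\varepsilon$-map onto a tree, with $\varepsilon$ so small that $p$ maps each fiber to a set of diameter less than $1$. Lemma~\ref{lem:factor} gives $j:T\to\ell^2$ with $|ju-p|<1$, and composing with the orthogonal projection we may assume that $j$ maps into the plane. The segments from $p(z)$ to $j(u(z))$ miss the origin, so $p$ is homotopic to $(j/|j|)\circ u$, which factors through the contractible space $T$. Thus $p$ is null-homotopic, contrary to Example~\ref{ex:cycle}.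
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:A}, Theorem~\ref{thm:main} follows from the next statement.

\begin{proposition}\label{prop:Atree}
Every HU continuum $X\subset\ell^2$ with property \textup{(A)} is tree-like.
\end{proposition}

\begin{proof}
A point is a tree, so let $X$ be nondegenerate. Let $0<\varepsilon<\frac12\operatorname{diam}X$, let $\delta$ be as in (A), and put $\eta=\min(\delta,\varepsilon)$. Cover $X$ by finitely many open balls $O_v\subset\ell^2$ of radius $\eta$ with centers $x_v\in X$, $v\in V$. Put $U_v=O_v\cap X$ and let $\Gamma$ be the intersection graph of $(U_v)$. It is connected because $X$ is connected, and $|V|\ge2$ because $2\eta<\operatorname{diam}X$. For each edge choose $y_{vw}=y_{wv}\in U_v\cap U_w$, and let $q:|\Gamma|\to\ell^2$ map each half-edge $[v,m_{vw}]$ affinely onto the segment from $x_v$ to $y_{vw}$. Balls are convex, so $q(\operatorname{St}(v))\subset O_v\subset N_\delta(X)$. Let $X_v=\{x\in X:|x-x_v|\le2\varepsilon\}$, a compact set that contains $U_v$.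

We shall find components $M_v$ of $X_v$ with $M_v\cap M_w\neq\emptyset$ for every edge $vw$ of $\Gamma$. Since $\operatorname{diam}(U_v\cup M_v)\le\operatorname{diam}X_v\le4\varepsilon$, Proposition~\ref{prop:totree} then gives a map of $X$ onto a tree with fibers of diameter at most $8\varepsilon$, and $\varepsilon$ is arbitrarily small. The sets $X_v$ may have infinitely many components, while richness deals with finitely many colors. So we first solve the problem for finite clopen partitions and then refine the partitions.

\emph{Step 1: if $\mathcal P_v$ is a finite partition of $X_v$ into nonempty clopen sets for each $v$, there are $L_v\in\mathcal P_v$ with $L_v\cap L_w\neq\emptyset$ for every edge $vw$.} Let $K=\max_v|\mathcal P_v|$ and number the members of each $\mathcal P_v$ by elements of $[K]$. Let $(Z,p)$ be given by Proposition~\ref{prop:rich} for $\Gamma$ and $K$. By (A), applied to $qp:Z\to N_\delta(X)$, there is $h:Z\to X$ with $|h-qp|<\varepsilon$. For $z\in C_v$ we have $|h(z)-x_v|<\varepsilon+\eta\le2\varepsilon$, so $h(C_v)\subset X_v$. Let $c_v(z)$ be the number of the member of $\mathcal P_v$ that contains $h(z)$. This is a $K$-coloring. Richness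 gives $k:V\to[K]$ and, for each edge $vw$, a point $z\in C_v\cap C_w$ such that $h(z)$ lies in the member of $\mathcal P_v$ numbered $k_v$ and in the member of $\mathcal P_w$ numbered $k_w$. Every vertex lies on an edge, so each $\mathcal P_v$ has a member numbered $k_v$; let $L_v$ be this member.

\emph{Step 2: passage to components.} A clopen subset of $X_v$ is a finite union of members of a countable base, so the clopen subsets can be listed as $Q_{v,1},Q_{v,2},\dots$, with repetitions allowed. Let $\mathcal P_v^j$ be the partition of $X_v$ into the nonempty sets $Q_1'\cap\dots\cap Q_j'$, where each $Q_i'$ is $Q_{v,i}$ or its complement in $X_v$. Let $\mathcal G_j$ be the set of families $(L_v)\in\prod_v\mathcal P_v^j$ with $L_v\cap L_w\neq\emptyset$ for all edges $vw$. It is finite, and nonempty by Step 1. Replacing each member of $\mathcal P_v^{j+1}$ by the member of $\mathcal P_v^j$ that contains it defines a map $\mathcal G_{j+1}\to\mathcal G_j$. By Lemma~\ref{lem:limit}(a), applied to these finite spaces, the inverse limit is nonempty: there are families $(L_v^j)\in\mathcal G_j$ with $L_v^{j+1}\subset L_v^j$. Put $M_v=\bigcap_jL_v^j$. By compactness $M_v\neq\emptyset$,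 and $M_v\cap M_w=\bigcap_j(L_v^j\cap L_w^j)\neq\emptyset$ for each edge $vw$. Let $x\in M_v$. A clopen set $Q_{v,i}$ that contains $x$ contains $L_v^i$, because $L_v^i$ lies in $Q_{v,i}$ or in its complement; and the $L_v^j$ are themselves clopen sets that contain $x$. So $M_v$ is the intersection of all clopen subsets of $X_v$ that contain $x$, which is the component of $x$ in $X_v$.
\end{proof}

In Step 1 the curve $Z$ depends on the partitions through $K$, while $\delta$, $\Gamma$ and $q$ stay fixed as the partitions are refined. This is where the uniformity of $\delta$ in (A) is used.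

\begin{remark}\label{rem:hyp}
Neither hypothesis of Proposition~\ref{prop:Atree} can be dropped. Property (A) is needed by Remark~\ref{rem:nottreelike}. Hereditary unicoherence of $X$ enters the proof only through Lemma~\ref{lem:chordal}, and it is needed: a round circle satisfies the condition in (A), since the nearest-point retraction of a thin neighborhood $N_\delta$ moves points by less than $\delta$, but it is not tree-like by Lemma~\ref{lem:treelikeHU}.
\end{remark}

\section{Approximative absolute retracts}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Property (A) holds for members of $\mathrm{AR}(\mathcal{HU})$ and $\mathrm{AR}(\mathcal{HU}_k)$ by Proposition~\ref{prop:A}, and it implies tree-likeness by Proposition~\ref{prop:Atree}. It remains to prove the equivalences, the fixed point property and the non-reversibility.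

\emph{\textup{(A)} implies \textup{(B)}.} The tree provided by tree-likeness is abstract; we draw it near $X$ and then push it into $X$. Let $\varepsilon>0$, let $\delta$ be given by (A) for $\varepsilon/3$, and let $\gamma=\min(\delta,\varepsilon/3)$. Let $u:X\to T_0$ be a $\gamma$-map onto a tree. Lemma~\ref{lem:factor}, applied to the inclusion $X\to\ell^2$, gives $j:T_0\to\ell^2$ with $|j(u(x))-x|<\gamma$ on $X$. As $u$ is onto, $j(T_0)\subset N_\delta(X)$. Since $T_0$ is an HU continuum of dimension at most $1$, (A) gives $h:T_0\to X$ with $|h-j|<\varepsilon/3$. The image $D=h(T_0)$ need not be a tree. It is a locally connected continuum, being an image of a tree, and it contains no simple closed curve, being a subset of $X$; that is, $D$ is a \emph{dendrite}. A dendrite admits retractions onto subtrees that are arbitrarily close to the identity \cite[Ch.~X]{nadler}. Let $\rho:D\to T$ be one that moves points by less than $\varepsilon/3$, and put $g=\rho hu$. Then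
\[
|g(x)-x|\le|\rho hu(x)-hu(x)|+|hu(x)-ju(x)|+|ju(x)-x|<\varepsilon .
\]

\emph{\textup{(B)} implies \textup{(C)}.} Let $X$ be a subspace of $(Y,d)$ and $\varepsilon>0$. Since $X$ is compact, it is closed in $Y$, and there is $\varepsilon'>0$ such that $|x-x'|<\varepsilon'$ implies $d(x,x')<\varepsilon$ for $x,x'\in X$. Take $g:X\to T\subset X$ as in (B) for $\varepsilon'$. As $T$ is an absolute retract, $g$ extends to a map $G:Y\to T$.

\emph{\textup{(C)} implies \textup{(A)}.} Let $\varepsilon>0$. By (C) with $Y=\ell^2$ there is $G:\ell^2\to X$ with $|G(x)-x|<\varepsilon/3$ on $X$. Each $x\in X$ has a radius $r_x>0$ such that $|y-x|<2r_x$ implies $|G(y)-G(x)|<\varepsilon/6$. Cover $X$ by finitely many balls of radius $r_{x_i}$ about points $x_i$, and let $\delta\le\varepsilon/3$ be positive and at most $\min_ir_{x_i}$. If $x\in X$ and $|y-x|<\delta$, then $x$ and $y$ are within $2r_{x_i}$ of one $x_i$, so $|G(y)-G(x)|<\varepsilon/3$. Given $p:Z\to N_\delta(X)$, put $h=Gp$. For $z\in Z$ choose $x\in X$ with $|p(z)-x|<\delta$; then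
\[
|h(z)-p(z)|\le|G(p(z))-G(x)|+|G(x)-x|+|x-p(z)|<\varepsilon .
\]

\emph{Fixed points.} Let $\phi:X\to X$ be a map, $\varepsilon>0$, and $g:X\to T$ as in (B). The map $g\phi|_T:T\to T$ has a fixed point $x$, and $|\phi(x)-x|=|\phi(x)-g(\phi(x))|<\varepsilon$. So the function $|\phi(x)-x|$ has infimum $0$ on the compact space $X$, and the infimum is attained.

\emph{Non-reversibility.} Let
\[
S=\{(x,\sin\tfrac1x):0<x\le1\}\cup I\subset\mathbb R^2,\qquad I=\{0\}\times[-1,1].
\]
For $n\ge1$ put $\xi_n=(2\pi n+\frac\pi2)^{-1}$ and $\xi_n'=(2\pi n-\frac\pi2)^{-1}$. On $[\xi_n,\xi_n']$ the function $\sin\frac1x$ decreases from $1$ to $-1$. Let $\theta_n:S\to S$ fix the points with $x\ge\xi_n$, and send $(x,y)$ with $x\le\xi_n$ to the unique point of the graph over $[\xi_n,\xi_n']$ with second coordinate $y$. The two rules agree at $(\xi_n,1)$, so $\theta_n$ is continuous. Its image is an arc, the graph over $[\xi_n,1]$, and it moves points by at most $\xi_n'$, so its fibers have diameter at most $2\xi_n'$. As $\xi_n'\to0$, the continuum $S$ is tree-like, hence HU by Lemma~\ref{lem:treelikeHU}, and it satisfies (B).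

The maps $\theta_n$ do not fix $I$, and this cannot be repaired: a true retraction must respect the arc components of $S$. No path in $S$ leads from $I$ to a point off $I$. If one did, let $t_0$ be the last time at which it is in $I$; as $t\downarrow t_0$ the first coordinate tends to $0$ through positive values, so the second coordinate takes both values $\pm1$ arbitrarily close to $t_0$, contrary to continuity. Let $a=(0,0)$ and $b=(1,\sin1)$. The open $\frac1n$-neighborhood of $S$ in $\mathbb R^2$ is connected, so it contains a path $\gamma_n:[0,1]\to\mathbb R^2$ from $a$ to $b$. Let $(g_n)$ be an orthonormal sequence in $\ell^2$, and in $\mathbb R^2\times\ell^2$ put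
\[
Y_n=\{(\gamma_n(t),\tfrac tn g_n):0\le t\le1\},\qquad Y=(S\times\{0\})\cup\bigcup_nY_n .
\]
Each $Y_n$ is an arc that meets $S\times\{0\}$ only in $(a,0)$. The set $Y_n\setminus\{(a,0)\}$ consists of the points of $Y$ whose last coordinate has positive inner product with $g_n$, so these sets are open and pairwise disjoint. Points of $Y_n$ are within $2/n$ of $S\times\{0\}$, so $Y$ is compact, and it is connected. By Lemma~\ref{lem:attach}, $Y$ is HU. Suppose that $r:Y\to S\times\{0\}$ is a retraction. Then $r(Y_n)$ is path connected and contains $(a,0)$, so $r(Y_n)\subset I\times\{0\}$. The endpoints $(b,\frac1ng_n)\in Y_n$ converge to $(b,0)$, so $(b,0)=r(b,0)$ lies in the closed set $I\times\{0\}$, which is false. Hence $S\notin\mathrm{AR}(\mathcal{HU})$.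
\end{proof}

\begin{thebibliography}{9}

\bibitem{kernels}
\emph{Kernels of hereditarily unicoherent continua and absolute retracts},
\texttt{http://web.mst.edu/\textasciitilde{}wjcharat/publications/kernels.pdf}.

\bibitem{nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
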